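\title{Rational controllers cannot stabilize a scalar plant whose control direction is unknown}

\begin{abstract}
Consider the scalar plant $\dot y=ay+gu$, where $a$ and $g\neq0$ are unknown and the sign of $g$ is unknown as well. We prove Nussbaum's assertion for rational controllers: no dynamic controller of any finite dimension given by everywhere defined rational functions stabilizes the plant from every initial state. This holds even when $a\ge0$ is known and $g$ is known to be one of two given numbers of opposite sign. We deduce exactly which product sets of parameters admit a rational stabilizer, and we give a polynomial controller of dimension three that stabilizes every such plant from all initial states outside a linear subspace of codimension two. In the proof, an adversary chooses the sign of $g$ so that the control pushes $y$ upward. An orbit on which the adversary never switches is first built formally, as a pre-$H$-field, by means of resolution of singularities and the Brouwer degree. It is then realized by germs of functions, using theorems on $H$-fields and maximal Hardy fields.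
\end{abstract}

\section{Introduction}\label{sec:intro}

Consider the scalar plant $\dot y=ay+gu$ with output $y$, input $u$, and real constants $a$ and $g\neq0$. If $a$ and $g$ are known, the feedback $u=-ky$ with $gk>a$ drives $y$ to zero. If one knows only that $g>0$, one can let the gain grow with the energy of the output: with $\dot x=y^2$ and $u=-xy$, the gain $x$ increases until $gx>a$, and from then on $y$ decays. For $g<0$ the same controller pushes $y$ away from zero. A controller that does not know the sign of $g$ therefore has to try gains of both signs and of growing size. We ask whether this can be done with rational functions.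

For an integer $m\ge0$, a \emph{controller of dimension $m$} is a pair of smooth functions $f:\mathbb R^{m+1}\to\mathbb R^m$ and $h:\mathbb R^{m+1}\to\mathbb R$. It gives the closed-loop system
\begin{equation}\label{eq:loop}
\dot y=ay+g\,h(x,y),\qquad \dot x=f(x,y).
\end{equation}
Since $f$ and $h$ are smooth, every initial state $(x_0,y_0)$ determines a unique solution on a maximal forward interval of existence. The controller \emph{stabilizes the plant $(a,g)$} if for every initial state this solution exists and is bounded on $[0,\infty)$ and $y(t)\to0$ as $t\to\infty$. It \emph{stabilizes \eqref{eq:loop}} if it stabilizes the plant $(a,g)$ for every $a\in\mathbb R$ and every $g\ne0$. The controller is \emph{rational} if each component of $f$ and $h$ is a quotient $P/Q$ of polynomials in $(x,y)$ with $Q$ nowhere zero on $\mathbb R^{m+1}$.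

Nussbaum's controller of dimension one,
\begin{equation}\label{eq:nussbaum}
f(x,y)=y^2,\qquad h(x,y)=x^2\cos(x)\,y,
\end{equation}
is smooth, is not rational, and stabilizes \eqref{eq:loop}. For $m=1$ it is known that stabilization is impossible when $f$ and $h$ are quadratic polynomials, and also when they are rational functions. Nussbaum's assertion, for rational controllers, is that no rational controller stabilizes \eqref{eq:loop}. To prove it in every dimension $m\ge0$ is posed as an open problem in \cite{workshop}.

The simplest cases support the assertion. Let $a\ge0$. If $m=0$, the rational function $h(y)$ does not change sign on some half-line $[y_1,\infty)$ with $y_1>0$; for the sign of $g$ that makes $gh\ge0$ there, the solution starting at $y_1$ never decreases. If $m=1$, $f=y^2$ and $h=k(x)y$ with $k$ rational, then $k$ does not change sign on some $[x_1,\infty)$, the state $x$ never decreases, and for the sign of $g$ that makes $gk\ge0$ there the solution starting at $(x_1,1)$ has $\dot y=(a+gk(x))y\ge0$. In higher dimension one may well guess the opposite, because the cosine in \eqref{eq:nussbaum} solves a polynomial differential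 equation and the controller can integrate that equation. Proposition~\ref{prop:almost} below shows that this guess is nearly right. It fails because the oscillator has a rest point, and Theorem~\ref{thm:main} shows that every rational controller has such bad initial states.

\begin{theorem}\label{thm:main}
Let $a\ge0$, $g_+>0>g_-$, $m\ge0$, and let $(f,h)$ be a rational controller of dimension $m$. Then for at least one $g\in\{g_+,g_-\}$ there is an initial state $(x_0,y_0)$ with $y_0>0$ such that the solution of \eqref{eq:loop} satisfies $y(t)\ge y_0$ on its whole forward interval of existence. Hence the controller does not stabilize both plants $(a,g_+)$ and $(a,g_-)$. In particular, no rational controller of any dimension stabilizes \eqref{eq:loop}.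
\end{theorem}

The second sentence of the conclusion follows from the first, since the solution in question either does not exist on $[0,\infty)$ or has $y(t)\not\to0$. The third is the case $a=1$, $g_\pm=\pm1$.

\begin{theorem}\label{thm:class}
Let $\mathcal A\subset\mathbb R$ and $\mathcal G\subset\mathbb R\setminus\{0\}$ be nonempty. There is a rational controller, of some dimension, that stabilizes the plant $(a,g)$ for all $(a,g)\in\mathcal A\times\mathcal G$ if and only if $\mathcal A\subset(-\infty,0)$ or all elements of $\mathcal G$ have the same sign.
\end{theorem}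

\begin{proposition}\label{prop:almost}
Consider the polynomial controller of dimension $3$ with state $(x,z_1,z_2)$ given by
\[
\dot x=y^2,\qquad \dot z_1=-y^2z_2,\qquad \dot z_2=y^2z_1,\qquad h=x^2z_1y .
\]
For all $a\in\mathbb R$, all $g\neq0$ and all initial states with $(z_1,z_2)(0)\neq(0,0)$, the solution of \eqref{eq:loop} is bounded on $[0,\infty)$ and $y(t)\to0$.
\end{proposition}

So the words ``every initial state'' carry the whole weight of Theorem~\ref{thm:main}: the bad initial states may fill only a subspace of codimension two, and a proof has to locate such a thin set for an arbitrary rational vector field.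

Section~\ref{sec:positive} proves Proposition~\ref{prop:almost} and deduces Theorem~\ref{thm:class} from Theorem~\ref{thm:main}. The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:adversary} reduces it to finding one orbit on which $h$ keeps its sign, and carries out the search by hand for linear controllers. Section~\ref{sec:hardy} recalls Hardy fields and $H$-fields and reduces the search further, to finding a formal orbit in an ordered valued differential field. Sections \ref{sec:direction}--\ref{sec:field} construct the formal orbit. We use without proof Hironaka's principalization theorem (Theorem~\ref{thm:hironaka}) and three theorems of Aschenbrenner, van den Dries and van der Hoeven (Theorems \ref{thm:embed}--\ref{thm:maximal}).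

\section{Controllers driven by the energy of the output}\label{sec:positive}

All stabilizing controllers in this paper have the same shape: the controller state moves at speed $y^2$ along a fixed vector field, and the input is a gain times $y$. In the time $\tau=\int y^2\,dt$ such a system can be integrated.

\begin{lemma}\label{lem:energy}
Let $f(x,y)=y^2\hat f(x)$ and $h(x,y)=k(x)y$ with $\hat f$, $k$ smooth. Fix $a$, $g$ and an initial state $(x_0,y_0)$. Suppose that the solution $\chi$ of $d\chi/ds=\hat f(\chi)$, $\chi(0)=x_0$, exists for all $s\ge0$, and that
\[
\Phi(\tau)=\tfrac12y_0^2+\int_0^\tau\bigl(a+g\,k(\chi(s))\bigr)\,ds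
\]
takes a negative value on $[0,\infty)$. Then the solution of \eqref{eq:loop} from $(x_0,y_0)$ is bounded on $[0,\infty)$ and $y(t)\to0$.
\end{lemma}

\begin{proof}
If $y_0=0$, the initial state is an equilibrium. Let $y_0\neq0$. Since $\dot y=(a+gk(x))y$, the output never vanishes. Put $\tau(t)=\int_0^ty^2$. Both $x(t)$ and $\chi(\tau(t))$ solve $\dot x=y(t)^2\hat f(x)$ with initial value $x_0$, so $x(t)=\chi(\tau(t))$. Further $\frac{d}{dt}\frac12y^2=(a+gk(x))\dot\tau$, so $\frac12y(t)^2=\Phi(\tau(t))$. Let $\tau^*>0$ be the first zero of $\Phi$. As $\Phi(\tau(t))>0$ and $\tau(t)$ is continuous with $\tau(0)=0$, we have $\tau(t)<\tau^*$ throughout. So $x(t)\in\chi([0,\tau^*])$ and $y^2\le2\max_{[0,\tau^*]}\Phi$; the solution is bounded, hence exists on $[0,\infty)$. The increasing function $\tau(t)$ has a finite limit $\tau_\infty$, so $\frac12y^2\to\Phi(\tau_\infty)$, and this limit is $0$ because $\int_0^\infty y^2=\tau_\infty<\infty$.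
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:almost}]
Here $\chi(s)=(x_0+s,\ r\cos(s+\theta),\ r\sin(s+\theta))$, where $r>0$ and $\theta$ are polar coordinates of $(z_1,z_2)(0)$, and the gain is $x^2z_1$. Differentiating the bracket confirms that
\[
\Phi(\tau)=\tfrac12y_0^2+a\tau+gr\Bigl[(x_0+s)^2\sin(s+\theta)+2(x_0+s)\cos(s+\theta)-2\sin(s+\theta)\Bigr]_{s=0}^{s=\tau}.
\]
Along the $\tau_j\to\infty$ with $\sin(\tau_j+\theta)=-\operatorname{sgn}g$ we get $\Phi(\tau_j)=-|g|r(x_0+\tau_j)^2+O(\tau_j)\to-\infty$. Lemma~\ref{lem:energy} applies.
\end{proof}

For Nussbaum's controller \eqref{eq:nussbaum} the function $\Phi$ is the same with $r=1$ and $\theta=x_0$, so the same computation shows that it stabilizes \eqref{eq:loop}. The controller of Proposition~\ref{prop:almost} is \eqref{eq:nussbaum} with the amplitude $r$ left free. At $r=0$ the closed loop is $\dot y=ay$, which is not stabilized when $a\ge0$.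

\begin{proof}[Proof of Theorem~\ref{thm:class}, given Theorem~\ref{thm:main}]
If $\mathcal A$ contains some $a\ge0$ and $\mathcal G$ contains numbers $g_+>0>g_-$, Theorem~\ref{thm:main} excludes a rational stabilizer. Conversely, if $\mathcal A\subset(-\infty,0)$, take $m=0$ and $h=0$. If $\mathcal G\subset(0,\infty)$, take $m=1$, $f=y^2$, $h=-xy$. Then $\chi(s)=x_0+s$ and $\Phi(\tau)=\frac12y_0^2+(a-gx_0)\tau-\frac12g\tau^2\to-\infty$, so Lemma~\ref{lem:energy} applies. If $\mathcal G\subset(-\infty,0)$, take $h=xy$ instead; the product $gh$ is then the same as before with $|g|$ in place of $g$.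
\end{proof}

\section{The adversary field and linear controllers}\label{sec:adversary}

From now on $a\ge0$, $g_+>0>g_-$ and a rational controller $(f,h)$ of dimension $m$ are fixed. Put $n=m+1$ and write $\xi=(\xi_1,\dots,\xi_n)=(x_1,\dots,x_m,y)$ for the coordinates on $\mathbb R^n$. The two closed loops are the vector fields $F_\pm=(f,\ ay+g_\pm h)$. Let an adversary choose, at each point, the value of $g$ that pushes $y$ up. This gives the continuous field
\[
G=\bigl(f,\ ay+\max(g_+h,\,g_-h)\bigr),
\]
which equals $F_+$ where $h\ge0$ and $F_-$ where $h\le0$. Its last component satisfies $G_n\ge ay$, so $G_n\ge0$ on $\{y\ge0\}$, and $y$ does not decrease along orbits of $G$ in the upper half-space.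

An orbit of $G$ solves \eqref{eq:loop} for a fixed $g$ only if $h$ keeps its sign on it, and this is the whole difficulty. For the controller of Proposition~\ref{prop:almost}, take an orbit of $G$ with $y_0>0$ and $z(0)\ne0$. Then $\tau(t)=\int_0^ty^2$ is unbounded: otherwise $x$ and $z$ are bounded, $|\dot y|\le\text{const}\cdot|y|$ makes the orbit global, and $\tau\ge y_0^2t$. So $z_1=r\cos(\tau+\theta)$, and with it $h$, changes sign infinitely often. Only the orbits in $\{z=0\}$ are of use.

Bad orbits may also blow up in finite time. For $f=y^2$, $h=-xy$, $a=0$, $g=-1$ the diagonal $x=y>0$ is invariant and carries $\dot x=x^2$. We want to treat orbits as germs at $+\infty$, so we slow the fields down by a positive rational factor. Let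
\[
\nu=1+|f|^2+a^2y^2+(g_+^2+g_-^2)h^2,\qquad \tilde F_\pm=F_\pm/\nu,\qquad \tilde G=G/\nu .
\]
The components of $\tilde F_\pm$ are rational functions with nowhere vanishing denominators. From $|F_\pm|^2\le|f|^2+2a^2y^2+2g_\pm^2h^2\le2\nu\le2\nu^2$ we get
\begin{equation}\label{eq:bounded}
|\tilde F_\pm|\le\sqrt2,\qquad|\tilde G|\le\sqrt2 .
\end{equation}

\begin{proposition}\label{prop:curve}
Let $\sigma\in\{+,-\}$ and let $\zeta:[s_0,\infty)\to\mathbb R^n$ be a $C^1$ curve with
\begin{equation}\label{eq:curve}
\zeta'(s)=\tilde F_\sigma(\zeta(s)),\qquad\zeta_n(s)>0,\qquad\sigma h(\zeta(s))\ge0\qquad(s\ge s_0).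
\end{equation}
Then the conclusion of Theorem~\ref{thm:main} holds with $g=g_\sigma$ and initial state $\zeta(s_0)$.
\end{proposition}

\begin{proof}
The function $t(s)=\int_{s_0}^s dr/\nu(\zeta(r))$ is an increasing $C^1$ bijection of $[s_0,\infty)$ onto some $[0,t^*)$ with $t^*\le\infty$. Put $Z(t)=\zeta(s(t))$. Then $\dot Z=\nu\tilde F_\sigma(Z)=F_\sigma(Z)$, so $Z=(x,y)$ solves \eqref{eq:loop} for $(a,g_\sigma)$ on $[0,t^*)$. There $y>0$ and $g_\sigma h\ge0$, so $\dot y=ay+g_\sigma h\ge0$ and $y(t)\ge y(0)>0$. It remains to see that $[0,t^*)$ is the whole forward interval of existence when $t^*<\infty$. If the solution extended past $t^*$, then $Z$ would be bounded on $[0,t^*)$, so $\nu(\zeta(\cdot))$ would be bounded and the integral defining $t^*$ would diverge.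
\end{proof}

If $G(p)=0$ at a point $p$ with $y(p)>0$, the constant curve $\zeta=p$ satisfies \eqref{eq:curve} with $\sigma$ chosen so that $\sigma h(p)\ge0$. So we may and do assume from Section~\ref{sec:degree} on that
\begin{equation}\label{eq:nozero}
G\neq0\quad\text{on }\{y>0\}.
\end{equation}

For linear controllers a topological argument finds the orbit directly. It is the model for the general proof.

\begin{proposition}\label{prop:linear}
Theorem~\ref{thm:main} holds when $f$ and $h$ are linear functions of $(x,y)$.
\end{proposition}

\begin{proof}
We use induction on $m$. Let $\Sigma=\{p\in\mathbb R^n:|p|=1,\ y(p)\ge0\}$, a closed hemisphere, homeomorphic to a closed ball of dimension $m$. Choose $\varepsilon>0$ with $\varepsilon|G|<1$ on $\Sigma$. For $p\in\Sigma$ the vector $p+\varepsilon G(p)$ is nonzero and has last component $y+\varepsilon G_n\ge0$. So $p\mapsto(p+\varepsilon G(p))/|p+\varepsilon G(p)|$ maps $\Sigma$ continuously into itself, and Brouwer's fixed point theorem gives $p\in\Sigma$ and $\lambda\in\mathbb R$ with $G(p)=\lambda p$. (For $m=1$, $\Sigma$ is a half circle and this is the intermediate value theorem.)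

Suppose $y(p)>0$; this is the only possibility when $m=0$. Then $\lambda y(p)=G_n(p)\ge0$ gives $\lambda\ge0$. With $\sigma h(p)\ge0$ we have $F_\sigma(p)=\lambda p$, and since $F_\sigma$ is linear, $e^{\lambda t}p$ solves \eqref{eq:loop} for $g=g_\sigma$, with $y$ nondecreasing.

Suppose $y(p)=0$, say $p=(x_*,0)$. Then $\max(g_+h(p),g_-h(p))=G_n(p)=0$, so $h(x_*,0)=0$, and $f(x_*,0)=\lambda x_*$. Change the basis of $\mathbb R^m$ so that $x_*$ is the last basis vector. Then $f_1,\dots,f_{m-1}$ and $h$ do not depend on $x_m$, so they form a linear controller of dimension $m-1$ that produces the same output. The induction hypothesis gives $g$ and $(x_1,\dots,x_{m-1},y)(0)$, and $x_m(0)$ is arbitrary.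
\end{proof}

This proof finds one point at which $G$ points along the radial vector $w=p$; homogeneity spreads the point to a ray; and on a ray $h$ cannot change sign. For a rational controller each of these ingredients needs a substitute. Rays are replaced by curves along which every rational function has an eventual sign; these are the curves that lie in Hardy fields. The radial vector, which expands every linear form and leaves ratios of linear forms unchanged, is replaced by a vector $w$ that expands every large ratio $P/Q$ much faster than it changes any bounded one, for $P,Q$ in a given finite set of polynomials. Homogeneity is replaced by a limit over all finite sets, which yields a formal orbit, followed by a transfer theorem, which turns the formal orbit into a real one.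

\section{Hardy fields, $H$-fields and transfer}\label{sec:hardy}

\subsection*{Definitions}
A \emph{Hardy field} is a field, under the pointwise operations, of germs at $+\infty$ of real functions, closed under differentiation. Its elements are germs of $C^1$ functions, because their derivatives are again differentiable. A nonzero element is invertible, hence eventually nonzero, hence of eventually constant sign, and this orders the field. In particular, if the components of a curve $\zeta$ lie in a Hardy field containing $\mathbb R$, then $h(\zeta(s))$ has an eventual sign. By Zorn's lemma, maximal Hardy fields exist. They contain $\mathbb R$, and their constant field is $\mathbb R$.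

We recall the algebraic counterpart from \cite{ADH}. An \emph{ordered differential field} is an ordered field $K$ with a derivation $\partial$. We write $\varphi'=\partial\varphi$, $\varphi^\dagger=\varphi'/\varphi$ for $\varphi\neq0$, and $C_K=\{\varphi:\varphi'=0\}$ for the constant field. A convex subring $O\ni1$ of $K$ is a valuation ring: if $\varphi\notin O$, then $|\varphi|>1$, so $1/\varphi\in O$. Its maximal ideal $\mathfrak m$ consists of $0$ and the $\varphi\ne0$ with $1/\varphi\notin O$. We write $\varphi\preceq\psi$ if $\varphi\in O\psi$; $\varphi\prec\psi$ (or $\psi\succ\varphi$) if $\psi\ne0$ and $\varphi\in\mathfrak m\psi$; and $\varphi\asymp\psi$ if $\varphi\preceq\psi\preceq\varphi$. So $\varphi\preceq1$, $\varphi\prec1$ and $\varphi\succ1$ mean $\varphi\in O$, $\varphi\in\mathfrak m$ and $\varphi\notin O$; one reads them as bounded, infinitesimal and infinite.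

A \emph{pre-$H$-field} is an ordered differential field with a convex valuation ring $O$ such that
\begin{itemize}
\item[(P1)] if $\varphi\preceq1$ and $0\neq\psi\prec1$, then $\varphi'\prec\psi^\dagger$;
\item[(P2)] if $\varphi>O$, then $\varphi'>0$.
\end{itemize}
Since $(1/\psi)^\dagger=-\psi^\dagger$, (P1) also says $\varphi'\prec\psi^\dagger$ for $\varphi\preceq1\prec\psi$: bounded elements change more slowly than the relative growth rate of any infinite element. Since $|\psi|^\dagger=\psi^\dagger$, (P2) says that $\psi^\dagger>0$ for all $\psi\succ1$.

An \emph{$H$-field} is an ordered differential field $K$ such that $\varphi>C_K$ implies $\varphi'>0$, and $O=C_K+\mathfrak m$, where $O$ is the convex hull of $C_K$. Here $\mathfrak m$ consists of the $\varphi$ with $|\varphi|<c$ for all positive $c\in C_K$. An $H$-field is a pre-$H$-field. Indeed, (P2) holds by definition. For (P1) we may subtract a constant from $\varphi$ and replace $\psi$ by $|\psi|$, so that $\varphi\prec1$ and $\psi>0$; then $1/\psi>C_K$ gives $\psi'<0$. For a constant $c>0$ we have $(c\pm\varphi)/\psi>C_K$, hence $\pm\varphi'\psi-(c\pm\varphi)\psi'>0$, and division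 by $-\psi'$ gives $\pm\varphi'/\psi^\dagger<c\pm\varphi<2c$. Thus $\varphi'/\psi^\dagger\in\mathfrak m$.

An $H$-field has \emph{small derivation} if $\varphi\prec1$ implies $\varphi'\prec1$; then $\varphi\preceq1$ also implies $\varphi'\prec1$, because $O=C_K+\mathfrak m$. It is \emph{Liouville closed} if it is real closed, every element is of the form $b'$, and every element is of the form $b^\dagger$ with $b\ne0$.

A Hardy field $\mathcal H\supset\mathbb R$ is an $H$-field, in which $\varphi\preceq\psi$ means that $|\varphi|\le c|\psi|$ eventually for some real $c$. Indeed, every $\varphi\in\mathcal H$ is eventually monotone, since $\varphi'$ has an eventual sign; so $\varphi\to+\infty$ forces $\varphi'>0$, and a bounded $\varphi$ has a real limit. Its derivation is small: if $\varphi\to0$, then $\varphi'$ has a limit in $[-\infty,\infty]$, and a nonzero limit would make $\varphi$ unbounded.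

The next example shows that (P1) and (P2) already detect the oscillation that matters here.

\begin{example}\label{ex:rotation}
Take the controller of Proposition~\ref{prop:almost}. Let $K\supset\mathbb R$ be a pre-$H$-field with $\partial\mathbb R=0$, and let $(x,z_1,z_2,y)\in K^4$ solve the slowed-down closed loop
\[
x'=y^2/\nu,\qquad z_1'=-y^2z_2/\nu,\qquad z_2'=y^2z_1/\nu,\qquad y'=(a+gx^2z_1)y/\nu,
\]
with $y>0$ and $1+x^2+z_1^2+z_2^2+y^2\succ1$. Then $z_1=z_2=0$. To see this, note first that an element with zero derivative is not infinite, by (P2); in particular $\mathbb R\subset O$. Suppose $q=z_1^2+z_2^2\neq0$. Since $q'=(1/q)'=0$, we get $q\asymp1$ and $z_1,z_2\preceq1$. If $x\succ1$, then (P1) gives $z_1',z_2'\prec x^\dagger=y^2/(x\nu)$, so $z_2,z_1\prec1/x\prec1$, against $q\asymp1$. If $x\preceq1$, then $y\succ1$, and (P1) gives $x'\prec y^\dagger$, that is, $y^2\prec a+gx^2z_1\preceq1$, which is false. So a formal orbit that goes to infinity lies in the subspace $\{z=0\}$ that we have to find.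
\end{example}

\subsection*{Three theorems on $H$-fields}
Let $T^{\mathrm{nl}}$ be the theory of $\omega$-free newtonian Liouville closed $H$-fields. The notions ``$\omega$-free'' and ``newtonian'' are defined in \cite{ADH}; they enter this paper only through the following three theorems.

\begin{theorem}[\cite{ADH}]\label{thm:embed}
Every pre-$H$-field extends, as an ordered valued differential field, to a model of $T^{\mathrm{nl}}$.
\end{theorem}

This holds because a pre-$H$-field has an $H$-field hull and $T^{\mathrm{nl}}$ is the model companion of the theory of $H$-fields.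

\begin{theorem}[{\cite[Ch.~16]{ADH}}]\label{thm:qe}
The theory $T^{\mathrm{nl}}$ has quantifier elimination in the language $\{0,1,+,-,\cdot,\partial,\iota,\le,\preceq,\Lambda,\Omega\}$, where $\iota(\varphi)=\varphi^{-1}$ for $\varphi\ne0$, $\iota(0)=0$, and
\[
\Lambda(\varphi)\iff\exists b\,[\,b\succ1,\ \varphi=-b^{\dagger\dagger}\,],\qquad
\Omega(\varphi)\iff\exists b\,[\,b\neq0,\ 4b''+\varphi b=0\,].
\]
\end{theorem}

One may also include in the language a third predicate, $\mathrm I(\varphi)\iff\exists b\,[\,b\preceq1,\ \varphi\preceq b'\,]$; the argument below covers the language with or without it. Quantifier elimination means that every first-order formula is equivalent, in all models of $T^{\mathrm{nl}}$, to a formula without quantifiers in the same free variables. Consequently, if two models contain a common subset that is closed under the functions of the language and on which the functions and relations of the two models agree, then they satisfy the same sentences with parameters from that subset.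

\begin{theorem}[\cite{ADHmax,ADHtheory}]\label{thm:maximal}
Every maximal Hardy field is a model of $T^{\mathrm{nl}}$.
\end{theorem}

\subsection*{Transfer}
We want to use $\mathbb R$ as the common subset. For this we must know which real numbers satisfy $\Lambda$, $\Omega$ and $\mathrm I$, and small derivation decides it.

\begin{lemma}\label{lem:reals}
Let $E$ be a model of $T^{\mathrm{nl}}$ with small derivation and $\mathbb R\subset C_E$. For $r\in\mathbb R$, each of $\Lambda(r)$ and $\Omega(r)$ holds if and only if $r\le0$, and $\mathrm I(r)$ holds if and only if $r=0$.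
\end{lemma}

\begin{proof}
Nonzero reals are $\asymp1$, because $C_E\subset O$ and $C_E$ is a field.

\emph{The predicate $\mathrm I$.} If $b\preceq1$, then $b'\prec1$, so $r\preceq b'$ forces $r=0$. Conversely $0\preceq1'$.

\emph{The predicate $\Omega$.} If $r\le0$, take $b\neq0$ with $b^\dagger=\sqrt{-r}/2$; then $b''=-\frac r4b$. Let $r>0$ and suppose $4b''+rb=0$ with $b\ne0$. Put $u=b^\dagger$. Then $u'+u^2=b''/b$, so $u'=-\frac r4-u^2$. If $u\preceq1$, then $u'\prec1$, although $|u'|\ge r/4$. If $u\succ1$, then $1/u\prec1$, although $(1/u)'=1+r/(4u^2)\asymp1$. Both cases contradict small derivation.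

\emph{The predicate $\Lambda$, $r\le0$.} Choose $u>0$ with $u^\dagger=-r$, taking $u=1$ if $r=0$. Then $u\succeq1$: if $r<0$ and $u\prec1$, (P2) would give $(1/u)^\dagger>0$, that is, $-r=u^\dagger<0$. Take $b\ne0$ with $b^\dagger=u$. If $b\asymp1$, then $b'\prec1$, but $b'=bu\succeq1$. So $b\succ1$ or $1/b\succ1$. As $(1/b)^{\dagger\dagger}=(-u)^\dagger=u^\dagger=b^{\dagger\dagger}=-r$, we have $\Lambda(r)$ in both cases.

\emph{The predicate $\Lambda$, $r>0$.} Suppose $b\succ1$ and $b^{\dagger\dagger}=-r$. Put $u=b^\dagger\ne0$, so $u'=-ru$. If $u\succ1$, then (P2) gives $u^\dagger>0$, which is false. So $\varphi=-u/r\preceq1$, and $\varphi'=u$. Now (P1) gives $u=\varphi'\prec b^\dagger=u$, which is absurd.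
\end{proof}

\begin{proposition}\label{prop:transfer}
Let $K\supset\mathbb R$ be a pre-$H$-field with $\partial\mathbb R=0$ that contains an element $\varrho\succ1$ with $\varrho^\dagger\preceq1$. Consider a finite system of conditions of the forms $P(X,X')=0$, $P(X,X')>0$, $P(X,X')\ge0$ on $X=(X_1,\dots,X_n)$, where the $P$ are real polynomials in $2n$ variables. If the system has a solution in $K^n$, then it has a solution in $\mathcal H^n$ for every maximal Hardy field $\mathcal H$.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:embed}, $K$ extends to a model $L$ of $T^{\mathrm{nl}}$, and $\mathbb R\subset C_L$. If $\varphi\in L$ and $\varphi\prec1$, then (P1) in $L$ gives $\varphi'\prec\varrho^\dagger\preceq1$; so $L$ has small derivation. By Theorem~\ref{thm:maximal}, $\mathcal H$ is a model of $T^{\mathrm{nl}}$, and it has small derivation and constant field $\mathbb R$. On $\mathbb R$ the two models induce the same structure: the usual ordered field operations and $\iota$; $\partial=0$; $r_1\preceq r_2$ if and only if $r_2\neq0$ or $r_1=0$; and $\Lambda$, $\Omega$, $\mathrm I$ as in Lemma~\ref{lem:reals}. The solvability of the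 system is a sentence with real parameters. It holds in $L\supset K$, so by Theorem~\ref{thm:qe} it holds in $\mathcal H$.
\end{proof}

\begin{remark}\label{rem:small}
The element $\varrho$ cannot be omitted. Let $K$ be the Hardy field of germs given by convergent Laurent series in $s=1/x$, with the derivation $x^2\,d/dx=-d/ds$. A positive multiple of $d/dx$ has the same constants and the same signs of derivatives, so $K$ is an $H$-field. It contains $b=\cos(s/2)$, which solves $4b''+b=0$, while no Hardy field contains a nonzero solution of this equation, by Theorem~\ref{thm:maximal} and Lemma~\ref{lem:reals}. The field $K$ sees only a finite stretch of the time $s$, too short for an oscillation. The bound \eqref{eq:bounded} will exclude this: at bounded speed, infinity is not reached in finite time.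
\end{remark}

\begin{remark}
The following alternative to Theorem~\ref{thm:maximal} is not used in this paper. One can transfer to the field of grid-based transseries, which is a model of $T^{\mathrm{nl}}$ with small derivation and constant field $\mathbb R$; the solution of the differential system \eqref{eq:formal} below found there is differentially algebraic over $\mathbb R$. One then applies van der Hoeven's theorem \cite{vdH} that the differentially algebraic grid-based transseries are isomorphic over $\mathbb R$, as an ordered differential field, to a Hardy field.
\end{remark}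

It remains to construct a formal orbit. Put $\rho=1+\xi_1^2+\dots+\xi_n^2$.

\begin{proposition}\label{prop:formal}
Assume \eqref{eq:nozero}. There are $\sigma\in\{+,-\}$, a pre-$H$-field $K\supset\mathbb R$ with $\partial\mathbb R=0$, and $X\in K^n$, at which the denominators of $\tilde F_\sigma$ and $h$ do not vanish, such that $\rho(X)\succ1$, $\rho(X)^\dagger\preceq1$ and
\begin{equation}\label{eq:formal}
X_j'=\tilde F_{\sigma,j}(X)\quad(1\le j\le n),\qquad X_n>0,\qquad\sigma h(X)\ge0 .
\end{equation}
\end{proposition}

In $K=\mathbb R(X)$ the derivation is dictated by \eqref{eq:formal}; what has to be found is an order and a valuation for which (P1) and (P2) hold. We first solve a finite version of this problem at a real point. There, (P1) and (P2) become conditions on the direction of the vector field.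

\section{A direction that expands all large quotients}\label{sec:direction}

Let $n\ge1$. For a point $p\in\mathbb R^n$, a vector $w\in\mathbb R^n$ and a function $\varphi$ differentiable at $p$, let $\partial_w\varphi=w\cdot\nabla\varphi(p)$. For polynomials $P,Q$ put
\[
D_w(P,Q)=Q(p)\,\partial_wP-P(p)\,\partial_wQ,
\]
so that $\partial_w(P/Q)=D_w(P,Q)/Q(p)^2$ if $Q(p)\neq0$.

\begin{lemma}\label{lem:direction}
Let $\mathcal P\ni1$ be a finite set of nonzero real polynomials on $\mathbb R^n$. There are $\alpha\in(0,\frac12]$ and $0<c\le1\le M$ such that for every $p\in\mathbb R^n$ there is $w\in\mathbb R^n$ with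
\begin{align}
|D_w(P,Q)|&\le M|Q|^{1/2}(|P|+|Q|)^{3/2},\label{eq:upper}\\
PQ\,D_w(P,Q)&\ge c|P|^{2+\alpha}|Q|^{2-\alpha}-M|P||Q|^3\label{eq:lower}
\end{align}
for all $P,Q\in\mathcal P$, the polynomials being evaluated at $p$.
\end{lemma}

To read these inequalities, put $\varphi=P/Q$ and divide \eqref{eq:upper} by $Q^2$ and \eqref{eq:lower} by $|P||Q|^3$. This gives
\begin{equation}\label{eq:quotient}
|\partial_w\varphi|\le M(1+|\varphi|)^{3/2},\qquad\operatorname{sgn}(\varphi)\,\partial_w\varphi\ge c|\varphi|^{1+\alpha}-M .
\end{equation}
The first inequality is equivalent to \eqref{eq:upper} when $Q(p)\ne0$, and the second is equivalent to \eqref{eq:lower} when $P(p)Q(p)\neq0$. So quotients of moderate size change at a moderate rate, while a large quotient grows in absolute value at a relative rate of about $|\varphi|^\alpha$; these are quantitative forms of (P1) and (P2). The forms \eqref{eq:upper} and \eqref{eq:lower} have the advantage that they are closed conditions on $(p,w)$, defined everywhere. They also contain a tangency statement: \eqref{eq:upper} for the pair $(1,P)$, where $D_w(1,P)=-\partial_wP$, gives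
\begin{equation}\label{eq:tangent}
P\in\mathcal P,\ P(p)=0\ \Longrightarrow\ \partial_wP=0 .
\end{equation}

\begin{example}
Let $n=1$ and $\mathcal P=\{1,\xi\}$. Take $w=-\operatorname{sgn}(\xi)|\xi|^{1/2}$ for $|\xi|\le1$ and $w=\operatorname{sgn}(\xi)|\xi|^{3/2}$ for $|\xi|>1$. For $0<|\xi|\le1$ we have $|\partial_w\xi|\le1$, and $\varphi=1/\xi$ has $\partial_w\varphi=-w/\xi^2=\operatorname{sgn}(\varphi)|\varphi|^{3/2}$. For $|\xi|>1$ we have $\partial_w\xi=\operatorname{sgn}(\xi)|\xi|^{3/2}$ and $|\partial_w(1/\xi)|=|\xi|^{-1/2}\le1$. So \eqref{eq:quotient} holds with $\alpha=\frac12$, $c=1$, $M=2$. In the coordinate $v=1/\xi$ at infinity the second formula reads $\partial_wv=-\operatorname{sgn}(v)|v|^{1/2}$, the same as the first: the vector $w$ points toward the nearby pole. It jumps at $|\xi|=1$; the lemma does not ask for continuity.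
\end{example}

For $n\ge2$ the poles of the various quotients meet, and points such as the origin for $\xi_1/\xi_2$ are points of indeterminacy. Resolution of singularities puts all quotients into monomial form at once, after which the field of the example can be used in each coordinate.

\begin{theorem}[Principalization; \cite{Hironaka}, \cite{Kollar}]\label{thm:hironaka}
Let $V$ be a smooth variety over $\mathbb R$ and $\mathcal I\neq0$ an ideal sheaf on $V$. There is a finite composition $\pi:\widetilde V\to V$ of blow-ups in smooth centers such that $\mathcal I\mathcal O_{\widetilde V}$ is the ideal sheaf of a divisor with simple normal crossing support. So at each point of $\widetilde V$ it is generated by a monomial in a regular system of parameters.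
\end{theorem}

\begin{proof}[Proof of Lemma~\ref{lem:direction}]
\emph{Monomial charts.} The estimates must be uniform on all of $\mathbb R^n$, so we compactify. Let $V=\mathbb P^n$ with homogeneous coordinates $\Xi_0,\dots,\Xi_n$ and $\xi_j=\Xi_j/\Xi_0$, and let $P^{\mathrm{hom}}$ be the homogenization of $P$, so that $P=P^{\mathrm{hom}}/\Xi_0^{\deg P}$. Apply Theorem~\ref{thm:hironaka} to the product of the ideal sheaves given by
\[
(\Xi_0),\qquad(P^{\mathrm{hom}}),\qquad\bigl(P^{\mathrm{hom}}\,\Xi_0^{e-\deg P},\ Q^{\mathrm{hom}}\,\Xi_0^{e-\deg Q}\bigr)\qquad(P,Q\in\mathcal P),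
\]
with $e=\max(\deg P,\deg Q)$. On a chart $\Xi_l\ne0$ a form of degree $e$ is regarded as a function by dividing it by $\Xi_l^e$. The quotient of the two generators of the last ideal is $P/Q$.

Fix a real point $q$ of $\widetilde V$ and a regular system of parameters $v_1,\dots,v_n$ of the local ring at $q$ in which the product ideal is generated by a monomial $\mu$. This ring is a regular local ring, hence a unique factorization domain, and the $v_j$ are prime elements. If $J_1J_2=(\mu)$, then $J_1\cdot\mu^{-1}J_2$ is the unit ideal, so $J_1$ is invertible, and an invertible ideal of a local ring is principal. So each factor of the product is principal. Its generator divides $\mu$, and is therefore a unit times a monomial in the $v_j$. If a principal ideal $(\beta)\neq0$ has generators $\beta_1=\gamma_1\beta$ and $\beta_2=\gamma_2\beta$, then $(\gamma_1,\gamma_2)$ is the unit ideal, so $\gamma_1$ or $\gamma_2$ is a unit and one of $\beta_1,\beta_2$ divides the other. In our case both $\beta_1$ and $\beta_2$ are units times monomials, so the exponents of one monomial are all at least those of the other.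

At the real point $q$ the parameters $v_j$ are real analytic coordinates on the manifold $\widetilde V(\mathbb R)$, and units are analytic and nonzero near $q$. So there is a closed cube $U=\{|v_j|\le r\}$ with $0<r\le1$ on which $\Xi_0$ and all $P^{\mathrm{hom}}$ are monomials in $v$ times nowhere vanishing analytic functions, and for all $P,Q\in\mathcal P$
\begin{equation}\label{eq:monomial}
(P/Q)\circ\pi=\gamma\,v^k,\qquad k\in\mathbb Z_{\ge0}^n\ \text{ or }\ k\in\mathbb Z_{\le0}^n,
\end{equation}
with $\gamma$ analytic and nowhere zero on a neighborhood of $U$. As $\widetilde V$ is projective, $\widetilde V(\mathbb R)$ is compact and finitely many such cubes cover it. Moreover $\pi$ maps $\widetilde V(\mathbb R)$ onto $\mathbb P^n(\mathbb R)$: a blow-up in a smooth center is an isomorphism off the center, and its fiber over a real point of the center is a projective space over $\mathbb R$, which has real points.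

\emph{The vector field.} On a cube $U$ let
\[
Y=-\sum_{j=1}^n\operatorname{sgn}(v_j)|v_j|^{1/2}\,\frac{\partial}{\partial v_j}.
\]
The exponent lies between two values that fail. With exponent $1$ the logarithmic derivative of $v^k$ along $Y$ is constant and does not grow near a pole; with exponent $0$ the field is discontinuous on the hyperplanes $v_j=0$. Let $U^\circ=U\cap\pi^{-1}(\mathbb R^n)$ and $U^*=\{q\in U:\text{all }v_j\neq0\}$. On $U^*$ the functions $\Xi_0$ and $P^{\mathrm{hom}}$ do not vanish, so $U^*\subset U^\circ$ and all $P\in\mathcal P$ are nonzero on $\pi(U^*)$. Also $U^*$ is dense in $U$, hence in $U^\circ$. For $q\in U^\circ$ put $p=\pi(q)$ and $w=d\pi_q(Y(q))$, so that $\partial_w\varphi=Y(\varphi\circ\pi)(q)$. Both $p$ and $w$ depend continuously on $q\in U^\circ$. Since \eqref{eq:upper} and \eqref{eq:lower} are closed conditions, it suffices to prove \eqref{eq:quotient} on $U^*$.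

\emph{Estimates.} Fix a cube and a pair $(P,Q)$, and let $\varphi=P/Q$ be as in \eqref{eq:monomial}. We find $\beta\in(0,\frac12]$ such that for every $\alpha\in(0,\beta]$ the inequalities \eqref{eq:quotient} hold on $U^*$ with some $c,M>0$.

Let $k\ge0$. Then $\varphi\circ\pi$ is analytic near $U$ and $Y$ is bounded, so $|\varphi|\le B$ and $|\partial_w\varphi|\le B$ for some $B$. Take $\beta=\frac12$, $c=1$, $M=B+B^{1+\alpha}$.

Let $k\le0$, $k\neq0$. Since $Y(v_j)/v_j=-|v_j|^{-1/2}$,
\[
\frac{\partial_w\varphi}{\varphi}=\sum_j|k_j|\,|v_j|^{-1/2}+\frac{Y\gamma}{\gamma},\qquad\Bigl|\frac{Y\gamma}{\gamma}\Bigr|\le B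
\]
for some $B$. Let $0<c_1\le|\gamma|\le B_1$ on $U$, and $e=\sum_j|k_j|\ge1$. All $|v_l|\le1$, so $|\varphi|\ge c_1$, and $|\varphi|\ge c_1|v_j|^{-1}$ whenever $k_j\neq0$. Hence $|\partial_w\varphi/\varphi|\le(e+B)c_1^{-1/2}|\varphi|^{1/2}$, which gives the first inequality in \eqref{eq:quotient}. For the second let $\mu_0=\min_{k_j\ne0}|v_j|$ and $\beta=1/(2e)$. From $|\varphi|\le B_1\mu_0^{-e}$ we get $\sum_j|k_j||v_j|^{-1/2}\ge\mu_0^{-1/2}\ge c_2|\varphi|^\beta$ with $c_2=B_1^{-\beta}$, and therefore $\operatorname{sgn}(\varphi)\partial_w\varphi\ge c_2|\varphi|^{1+\beta}-B|\varphi|$. There is $B_2$ with $Bs\le\frac{c_2}2s^{1+\beta}+B_2$ for all $s\ge0$, and $s^{1+\alpha}\le s^{1+\beta}+1$ for $0<\alpha\le\beta$. Thus $\operatorname{sgn}(\varphi)\partial_w\varphi\ge\frac{c_2}2|\varphi|^{1+\alpha}-\frac{c_2}2-B_2$.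

There are finitely many cubes and pairs. Let $\alpha$ be the least of the numbers $\beta$; for this $\alpha$ let $c$ be the least of $1$ and the resulting constants $c$, and $M$ the largest of $1$ and the resulting constants $M$. Decreasing $c$ and increasing $M$ preserves \eqref{eq:quotient}. Every $p\in\mathbb R^n$ is $\pi(q)$ for some $q$ in some cube, and $w=d\pi_q(Y(q))$ serves all pairs at once.
\end{proof}

\section{The degree argument}\label{sec:degree}

We now find points far out in the upper half-space at which $\tilde G$ is a positive multiple of a vector $w$ as in Lemma~\ref{lem:direction}. Two members of the family control the geometry: $w$ expands $\rho$ where $|p|$ is large, and it expands $1/y$ where $y$ is small. So $w$ points out of the truncated ball of Figure~\ref{fig:domain} on its whole boundary, while $\tilde G$ does not point out of it through the flat face. The function $1/y$ takes over the role of the induction in Proposition~\ref{prop:linear}: it keeps the point that we find away from $y=0$.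

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->,gray] (-3.4,0) -- (3.4,0) node[right] {$x$};
\draw[->,gray] (0,-0.3) -- (0,3.5) node[left] {$y$};
\fill[gray!12] (2.427,0.6) arc[start angle=13.886,end angle=166.114,radius=2.5] -- cycle;
\draw[thick] (2.427,0.6) arc[start angle=13.886,end angle=166.114,radius=2.5] -- cycle;
\draw[->,thick] (30:2.5) -- (33:3.05);
\draw[->,thick] (58:2.5) -- (55:3.05);
\draw[->,thick] (80:2.5) -- (77:3.05);
\draw[->,thick] (112:2.5) -- (115:3.05);
\draw[->,thick] (148:2.5) -- (146:3.05);
\draw[->,thick] (-1.7,0.6) -- (-1.8,0.15);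
\draw[->,thick] (-0.5,0.6) -- (-0.45,0.15);
\draw[->,thick] (1.2,0.6) -- (1.3,0.15);
\draw[->,dashed] (-1.7,0.6) -- (-1.35,1.05);
\draw[->,dashed] (-0.5,0.6) -- (-0.8,1.1);
\draw[->,dashed] (1.2,0.6) -- (1.7,0.9);
\node at (0.7,1.6) {$\mathcal D$};
\node at (130:2.8) {$\Sigma$};
\node at (0.45,0.35) {$\Delta$};
\end{tikzpicture}
\caption{The region $\mathcal D=\{|p|<R,\ y>y_1\}$, bounded by a spherical cap $\Sigma$ and a flat face $\Delta$. The field $w^\varepsilon$ (solid arrows) points out of $\mathcal D$ on both faces. The adversary field $\tilde G$ (dashed arrows) has nonnegative $y$-component on $\Delta$ and no zero in $\overline{\mathcal D}$. Comparing degrees shows that $\tilde G$ is a positive multiple of $w^\varepsilon$ at some boundary point, and this point cannot lie on $\Delta$.}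
\label{fig:domain}
\end{figure}

We recall the Brouwer degree. For a bounded open set $\mathcal D\subset\mathbb R^n$ and a continuous map $\Psi:\overline{\mathcal D}\to\mathbb R^n$ with no zero on $\partial\mathcal D$, there is an integer $\deg(\Psi,\mathcal D)$. It is invariant under homotopies with no zero on $\partial\mathcal D$; it is $0$ if $\Psi$ has no zero in $\overline{\mathcal D}$; and it is $(-1)^n$ for $\Psi(p)=p_*-p$ with $p_*\in\mathcal D$.

\begin{lemma}\label{lem:degree}
Assume \eqref{eq:nozero}. Let $\mathcal P$ be a finite set of nonzero polynomials containing $1,\xi_1,\dots,\xi_n,\rho$, with constants $\alpha,c,M$ from Lemma~\ref{lem:direction}. For all sufficiently large $R$ there are $p\in\mathbb R^n$ with $|p|=R$ and $y(p)>0$, a number $\lambda>0$, and $w\in\mathbb R^n$ satisfying \eqref{eq:upper} and \eqref{eq:lower} at $p$ for all $P,Q\in\mathcal P$, such that $\tilde G(p)=\lambda w$.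
\end{lemma}

\begin{proof}
Choose $y_1\in(0,1)$ with $My_1^{1+\alpha}\le c/2$, and let $R>1$ be so large that $c(1+R^2)^{1+\alpha}-M-1\ge2$. Let $\mathcal D=\{|p|<R,\ y>y_1\}$. Its boundary is the union of $\Sigma=\{|p|=R,\ y\ge y_1\}$ and $\Delta=\{|p|\le R,\ y=y_1\}$.

\emph{A continuous field.} The vector of Lemma~\ref{lem:direction} need not depend continuously on $p$, so we relax the inequalities slightly and use convexity. For $0<\varepsilon<\min(1,\frac c2y_1^{2-\alpha})$ let $W^\varepsilon_p$ be the set of $w$ such that, for all $P,Q\in\mathcal P$,
\begin{align*}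
|D_w(P,Q)|&<M|Q|^{1/2}(|P|+|Q|)^{3/2}+\varepsilon,\\
PQ\,D_w(P,Q)&>c|P|^{2+\alpha}|Q|^{2-\alpha}-M|P||Q|^3-\varepsilon
\end{align*}
at $p$. It is convex, because $D_w$ is linear in $w$. If $w_0$ is given by Lemma~\ref{lem:direction} at $p_0$, then $w_0\in W^\varepsilon_p$ for all $p$ in a ball around $p_0$, by continuity in $p$. Cover $\overline{\mathcal D}$ by finitely many such balls, with vectors $w_l$, and take a continuous partition of unity $\chi_l$ subordinate to the cover. Then $w^\varepsilon=\sum_l\chi_lw_l$ is continuous on $\overline{\mathcal D}$ and $w^\varepsilon(p)\in W^\varepsilon_p$.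

On $\Sigma$, the second inequality for the pair $(\rho,1)$, divided by $\rho$, gives $2w^\varepsilon\cdot p=\partial_{w^\varepsilon}\rho>c\rho^{1+\alpha}-M-\varepsilon/\rho\ge2$. On $\Delta$, the second inequality for the pair $(1,y)$, where $D_w(1,y)=-w_n$, gives $-y_1w^\varepsilon_n>y_1^{2-\alpha}(c-My_1^{1+\alpha})-\varepsilon\ge\frac c2y_1^{2-\alpha}-\varepsilon>0$. So
\begin{equation}\label{eq:outward}
w^\varepsilon\cdot p>1\ \text{ on }\Sigma,\qquad w_n^\varepsilon<0\ \text{ on }\Delta .
\end{equation}

\emph{Comparison of degrees.} Fix $p_*\in\mathcal D$. On $\Sigma$ both $-w^\varepsilon$ and $p_*-p$ have negative inner product with $p$, the latter because $p\cdot p_*<R^2$. On $\Delta$ both have positive last component. So their convex combinations have no zero on $\partial\mathcal D$, and $\deg(-w^\varepsilon,\mathcal D)=(-1)^n$. On the other hand $\deg(\tilde G,\mathcal D)=0$ by \eqref{eq:nozero}. Hence the homotopy $(1-s)\tilde G-sw^\varepsilon$, $0\le s\le1$, vanishes at some $p\in\partial\mathcal D$ for some $s$. Neither $\tilde G$ nor $w^\varepsilon$ vanishes on $\partial\mathcal D$, so $0<s<1$ and $\tilde G(p)=\lambda w^\varepsilon(p)$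 with $\lambda=s/(1-s)>0$. On $\Delta$ we have $\tilde G_n\ge0>\lambda w_n^\varepsilon$, so $p\in\Sigma$.

\emph{The limit $\varepsilon\to0$.} By \eqref{eq:outward}, $|w^\varepsilon(p)|\ge1/R$, so $\lambda\le\sqrt2R$ by \eqref{eq:bounded}. The first inequality for the pair $(\xi_j,1)$, where $D_w(\xi_j,1)=w_j$, gives $|w_j^\varepsilon|\le M(1+R)^{3/2}+1$. Let $\varepsilon\to0$ along a sequence for which $p$, $w^\varepsilon(p)$ and $\lambda$ converge. The limits satisfy $|p|=R$, $y(p)\ge y_1$, \eqref{eq:upper}, \eqref{eq:lower}, and $\tilde G(p)=\lambda w$ with $\lambda\ge0$. Finally $\lambda>0$ because $\tilde G(p)\neq0$.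
\end{proof}

\section{The formal orbit}\label{sec:field}

We let $\mathcal P$ exhaust all polynomials and pass to a limit of the points given by Lemma~\ref{lem:degree}. The difficulty is that $\alpha,c,M$ depend on $\mathcal P$. A quotient of size about $M/c$ may be infinite in the limit, and yet \eqref{eq:quotient} says nothing about the sign of its derivative. So ``bounded'' cannot mean bounded by a real number; this is why we build a pre-$H$-field, whose valuation ring may be larger than the convex hull of the constants. We choose for each $\mathcal P$ a threshold $\Theta$ that exceeds the constants and is followed by a long interval containing no value $|P/Q|$.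

\begin{lemma}\label{lem:gap}
Assume \eqref{eq:nozero}. Let $\mathcal P$ be as in Lemma~\ref{lem:degree} and $N=|\mathcal P|$. There are $p,w\in\mathbb R^n$, $\lambda>0$ and $\Theta\ge2$ with $y(p)>0$, $\tilde G(p)=\lambda w$ and \eqref{eq:tangent}, such that every $\varphi=P/Q$ with $P,Q\in\mathcal P$ and $Q(p)\ne0$ satisfies, at $p$, one of
\begin{itemize}
\item[(B)] $|\varphi|\le\Theta$ and $|\partial_w\varphi|\le\Theta^4$;
\item[(E)] $|\varphi|\ge\Theta^N$ and $\partial_w\varphi/\varphi\ge\Theta^N$;
\end{itemize}
and $\varphi=\rho$ satisfies \textup{(E)}.
\end{lemma}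

\begin{proof}
Let $A=\lceil(N+1)/\alpha\rceil>N$, $\theta_0=(1+M)/c$ and $\theta_{l+1}=\theta_l^A$. Since $c\le1\le M$, we have $\theta_0\ge2$ and $\theta_0\ge M$, and the $\theta_l$ increase. Apply Lemma~\ref{lem:degree} with $R$ so large that $1+R^2\ge\theta_{N^2+1}$. At most $N^2$ numbers have the form $|P(p)/Q(p)|$, so one of the $N^2+1$ disjoint intervals $(\theta_l,\theta_{l+1})$, $0\le l\le N^2$, contains none of them. Let $\Theta=\theta_l$ for such an $l$. Then each $\varphi$ has $|\varphi|\le\Theta$ or $|\varphi|\ge\Theta^A$, and $\rho(p)=1+R^2\ge\theta_{l+1}=\Theta^A$.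

If $|\varphi|\le\Theta$, then \eqref{eq:quotient} and $1+\Theta\le\Theta^2$ give $|\partial_w\varphi|\le M\Theta^3\le\Theta^4$. If $|\varphi|\ge\Theta^A$, then $|\varphi|\ge\Theta^N$, and \eqref{eq:quotient} together with $c\Theta\ge1+M$ gives
\[
\frac{\partial_w\varphi}{\varphi}\ge c|\varphi|^\alpha-\frac M{|\varphi|}\ge c\,\Theta^{N+1}-M\ge(1+M)\Theta^N-M\ge\Theta^N.\qedhere
\]
\end{proof}

To take the limit we need a consistent decision, for every polynomial at once, of its sign and of the alternative (B) or (E). An ultrafilter makes these decisions. Recall that an \emph{ultrafilter} on a set $\mathcal F$ is a family $\mathcal U$ of nonempty subsets of $\mathcal F$, closed under finite intersections and supersets, that contains each subset of $\mathcal F$ or its complement. Any family of subsets whose finite intersections are nonempty is contained in an ultrafilter. We say that a property holds for \emph{almost all} $i\in\mathcal F$ if it holds on a set in $\mathcal U$. If $\mathcal F$ is covered by finitely many sets, one of them is in $\mathcal U$. The \emph{ultrapower} ${}^*\mathbb R$ consists of families $(r_i)_{i\in\mathcal F}$ of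 reals modulo equality for almost all $i$; the class is written $[r_i]$. With operations taken index by index, and $[r_i]\le[s_i]$ if $r_i\le s_i$ for almost all $i$, it is an ordered field that contains $\mathbb R$ as the constant families.

\begin{proof}[Proof of Proposition~\ref{prop:formal}]
Let $\mathcal F$ be the set of all finite sets of nonzero polynomials in $\mathbb R[\xi]=\mathbb R[\xi_1,\dots,\xi_n]$ that contain $1,\xi_1,\dots,\xi_n,\rho$. We write $i$ for an element of $\mathcal F$ used as an index and $\mathcal P_i$ for the same element as a set. Let $N_i=|\mathcal P_i|$, let $p_i,w_i,\lambda_i,\Theta_i$ be given by Lemma~\ref{lem:gap}, and let $\sigma_i=+$ if $h(p_i)\ge0$ and $\sigma_i=-$ otherwise. Then $\tilde F_{\sigma_i}(p_i)=\tilde G(p_i)=\lambda_iw_i$.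

The sets $\{i:\mathcal P_i\supset\mathcal P\}$, $\mathcal P\in\mathcal F$, have nonempty finite intersections; let $\mathcal U$ be an ultrafilter containing them. Then every nonzero polynomial lies in $\mathcal P_i$ for almost all $i$; for each $k\in\mathbb N$, $N_i>k$ for almost all $i$; and there is $\sigma$ with $\sigma_i=\sigma$ for almost all $i$. Let $X=[p_i]\in({}^*\mathbb R)^n$, taken coordinatewise, and $\Theta=[\Theta_i]$. Let $K=\mathbb R(X_1,\dots,X_n)\subset{}^*\mathbb R$, with the induced order. For a polynomial $P$ we have $P(X)=[P(p_i)]$, so a polynomial without zeros on $\mathbb R^n$ does not vanish at $X$, and $X_n>0$, $\sigma h(X)\ge0$.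

\emph{The derivation.} Let $d$ be a common denominator of the components of $\tilde F_\sigma$ without zeros on $\mathbb R^n$. Then $\delta=\sum_j\tilde F_{\sigma,j}\,\partial/\partial\xi_j$ is a derivation of the ring $\mathbb R[\xi,1/d]$, and for a polynomial $P$
\[
(\delta P)(X)=[\tilde F_\sigma(p_i)\cdot\nabla P(p_i)]=[\lambda_i\,\partial_{w_i}P].
\]
The coordinates of $X$ may satisfy algebraic relations, as in Example~\ref{ex:rotation}, and $\delta$ has to respect them. Let $P\ne0$ with $P(X)=0$. For almost all $i$ we have $P\in\mathcal P_i$ and $P(p_i)=0$, hence $\partial_{w_i}P=0$ by \eqref{eq:tangent}. So $(\delta P)(X)=0$, and $\delta(P/d^k)=\delta P/d^k-kP\,\delta d/d^{k+1}$ also vanishes at $X$. Thus $\delta$ preserves the kernel of the evaluation map $\mathbb R[\xi,1/d]\to K$ and induces a derivation of the image. This extends uniquely to a derivation $\partial$ of the fraction field of the image, which is $K$. We have $\partial\mathbb R=0$ and $X_j'=\tilde F_{\sigma,j}(X)$, so \eqref{eq:formal} holds. For $\varphi=P(X)/Q(X)$ with $Q(X)\neq0$ the quotient rule gives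
\begin{equation}\label{eq:derivative}
\varphi=[(P/Q)(p_i)],\qquad\varphi'=[\lambda_i\,\partial_{w_i}(P/Q)].
\end{equation}

\emph{The valuation.} Let $O=\{\varphi\in K:|\varphi|\le\Theta^k\text{ for some }k\in\mathbb N\}$. Since $\Theta\ge2$, this is a convex subring containing $1$, and $\mathfrak m=\{\varphi:|\varphi|<\Theta^{-k}\text{ for all }k\in\mathbb N\}$. Write a nonzero $\varphi\in K$ as $P(X)/Q(X)$ with nonzero polynomials $P,Q$. For almost all $i$, both lie in $\mathcal P_i$ and $Q(p_i)\neq0$. So (B) holds for almost all $i$, or (E) holds for almost all $i$. In the first case $|\varphi|\le\Theta$ and $\varphi\in O$. In the second case $|\varphi|\ge[\Theta_i^{N_i}]>\Theta^k$ for every $k$, and $\varphi\notin O$. Together with \eqref{eq:derivative} this gives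
\[
\varphi\in O\ \Longrightarrow\ |\varphi'|\le[\lambda_i\Theta_i^4],\qquad
\varphi\notin O\ \Longrightarrow\ \varphi^\dagger\ge[\lambda_i\Theta_i^{N_i}]>0,
\]
where the first implication also holds for $\varphi=0$.

\emph{The axioms.} If $\varphi>O$, then $\varphi'=\varphi\,\varphi^\dagger>0$, which is (P2). If $\varphi\preceq1$ and $0\neq\psi\prec1$, then $1/\psi\notin O$, so $|\psi^\dagger|\ge[\lambda_i\Theta_i^{N_i}]>0$ and $|\varphi'/\psi^\dagger|\le[\Theta_i^{4-N_i}]<\Theta^{-k}$ for every $k$. The unknown speeds $\lambda_i$ cancel, and $\varphi'\prec\psi^\dagger$, which is (P1).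

\emph{The element $\rho(X)$.} It satisfies (E) for all $i$, so $\rho(X)\succ1$. By \eqref{eq:bounded},
\[
|\rho(X)^\dagger|=\frac{2|X\cdot\tilde F_\sigma(X)|}{\rho(X)}\le\Bigl[\frac{2\sqrt2\,|p_i|}{1+|p_i|^2}\Bigr]\le\sqrt2\le\Theta,
\]
so $\rho(X)^\dagger\preceq1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $G$ has a zero in $\{y>0\}$, a constant curve satisfies \eqref{eq:curve}. Otherwise take $\sigma$, $K$, $X$ from Proposition~\ref{prop:formal}. Write $\tilde F_{\sigma,j}=P_j/d$ and $h=P_0/Q_0$ with $d$ and $Q_0$ nowhere zero on $\mathbb R^n$. Then $X$ solves the polynomial system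
\[
d(X)X_j'-P_j(X)=0\quad(1\le j\le n),\qquad X_n>0,\qquad\sigma P_0(X)Q_0(X)\ge0 .
\]
By Proposition~\ref{prop:transfer} with $\varrho=\rho(X)$, the system has a solution in a maximal Hardy field. Represent its components by $C^1$ functions $\zeta_1,\dots,\zeta_n$. The finitely many conditions hold pointwise on some $[s_0,\infty)$, and since $d$ and $Q_0$ have no real zeros they are equivalent to \eqref{eq:curve}. In both cases Proposition~\ref{prop:curve} gives the theorem.
\end{proof}

The hypotheses enter as follows. The conditions $a\ge0$ and $g_+>0>g_-$ give $G_n\ge0$ on $\{y\ge0\}$. This excludes the flat face $\Delta$ in Lemma~\ref{lem:degree} and makes $y$ monotone in Proposition~\ref{prop:curve}; by Theorem~\ref{thm:class}, neither condition can be dropped. Rationality of $f$ and $h$ makes $K=\mathbb R(X)$ closed under the derivation, places $h(X)$ in the ordered field $K$, and makes \eqref{eq:formal} a first-order condition with real parameters; Nussbaum's controller \eqref{eq:nussbaum} shows that smoothness does not suffice. That the denominators have no real zeros makes $\tilde G$ continuous on all of $\overline{\mathcal D}$,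 as the degree requires, and allows us to clear denominators in $K$ and in the Hardy field. Finally, the transfer gives no control over where the curve $\zeta$ starts, and by Proposition~\ref{prop:almost} it may be confined to a subspace of codimension two; this is where stabilization from every initial state is used.

\begin{thebibliography}{9}

\bibitem{ADH}
Aschenbrenner, van den Dries, van der Hoeven,
\emph{Asymptotic Differential Algebra and Model Theory of Transseries},
Ann. of Math. Studies 195 (2017).

\bibitem{ADHmax}
Aschenbrenner, van den Dries, van der Hoeven,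
\emph{Maximal Hardy fields}.

\bibitem{ADHtheory}
Aschenbrenner, van den Dries, van der Hoeven,
\emph{The theory of maximal Hardy fields}.

\bibitem{Hironaka}
Hironaka, Ann. of Math. 79 (1964).

\bibitem{vdH}
van der Hoeven,
\emph{Transserial Hardy fields},
Ast\'erisque 323 (2009).

\bibitem{Kollar}
Koll\'ar,
\emph{Lectures on Resolution of Singularities}, Ch.~3.

\bibitem{workshop}
\emph{NSF-STU Workshop},
\texttt{https://core.ac.uk/download/83803446.pdf}.

\end{thebibliography}
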